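\title{Removing degeneracy in two-dimensional LP-type problems can cost arbitrarily many dimensions}

\begin{abstract}
We show that for every $n$ there is a real-valued LP-type problem of combinatorial dimension $2$ all of whose nondegenerate refinements have combinatorial dimension at least $n+1$. Hence the dimension needed to remove degeneracy from an LP-type problem without $-\infty$ is not bounded by any function of its dimension. More precisely, we determine all pairs $(d,D)$ for which some problem without $-\infty$ has dimension $d$ and least nondegenerate refinement of dimension $D$: they are the pairs with $D=d$ and the pairs with $2\le d\le D$. The lower bound is homological: a nondegenerate refinement builds a simplex from a certain complex by adding intervals of sets, and small bases cannot kill high-dimensional cycles. The examples come from an iterated cubical construction of closure systems in which every closure is generated by two points, and the matching upper bound is a greedy tie-breaking rule.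
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{LP-type problems and degeneracy}

An \emph{LP-type problem} is a pair $(H,w)$, where $H$ is a finite set and $w\colon 2^H\to\mathbb R\cup\{-\infty\}$ satisfies
\begin{itemize}
\item \emph{monotonicity}: $w(F)\le w(G)$ for all $F\subseteq G\subseteq H$;
\item \emph{locality}: for all $F\subseteq G\subseteq H$ with $-\infty<w(F)=w(G)$ and all $h\in H$, if $w(G\cup\{h\})>w(G)$, then $w(F\cup\{h\})>w(F)$.
\end{itemize}
It is a problem \emph{without $-\infty$} if $w$ takes only real values. One thinks of $H$ as a set of constraints and of $w(F)$ as the minimum of an objective function subject to the constraints in $F$ alone, with $-\infty$ for an unbounded problem. Locality says that if $F\subseteq G$ have the same finite optimum, then a constraint that changes the optimum of $G$ already changes the optimum of $F$.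

A \emph{basis} is a set $B\subseteq H$ with $w(B')<w(B)$ for every $B'\subsetneq B$: no constraint of $B$ can be dropped. The empty set is always a basis. The \emph{combinatorial dimension}, or simply \emph{dimension}, of $(H,w)$ is the largest cardinality of a basis. The problem is \emph{nondegenerate} if distinct bases have distinct values. An LP-type problem $(H,w')$ on the same set is a \emph{refinement} of $(H,w)$ if $w(F)<w(G)$ implies $w'(F)<w'(G)$ for all $F,G\subseteq H$; if $w$ is real-valued, $w'$ is required to be real-valued as well. Thus a refinement keeps every strict comparison of $w$ and may only break ties, and a nondegenerate refinement breaks all ties between bases.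

Breaking ties can create larger bases. Take the four corners of a square and let the value of a set of corners be the radius of the smallest disk containing it. Any three corners contain a diagonal, which already determines the circumscribed disk, so no basis has three elements; but the two diagonals are tied. Break the tie by pushing the ends of one diagonal slightly outward. An end of the long diagonal and the two ends of the short one now form an acute triangle, and no vertex of an acute triangle lies in the disk that has the opposite side as a diameter. This triangle is a basis with three elements. How large can this increase be forced to be?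

\subsection*{The problem}

Two results from \cite{RD} frame the question.
\begin{itemize}
\item[(i)] \cite[Theorem~2.3]{RD} For $t\ge1$ let $H_t=\{a_i,b_i:i=1,\dots,t\}$, and let $w_t(G)=1$ if $G$ contains one of the pairs $\{a_i,b_i\}$ and $w_t(G)=-\infty$ otherwise. Then $(H_t,w_t)$ is an LP-type problem of dimension $2$, and each of its nondegenerate refinements has dimension larger than $t$.
\item[(ii)] \cite[Theorem~2.2]{RD} For every $m\ge1$ there is an LP-type problem without $-\infty$ of dimension $2m$ each of whose nondegenerate refinements has dimension at least $4m$.
\end{itemize}
The following question is posed in \cite{RD}.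

\medskip\noindent\textbf{Problem.} \emph{Is there an analogue of \textup{(i)} for LP-type problems without $-\infty$? More generally, is there a function $f$ such that every LP-type problem without $-\infty$ of dimension $d$ has a nondegenerate refinement of dimension at most $f(d)$?}
\medskip

There are reasons to guess that $f$ exists. In dimensions $0$ and $1$ degeneracy can be removed at no cost (Lemma~\ref{lem:low}), and (ii) is compatible with a linear $f$. Moreover, the example in (i) uses $-\infty$ in an essential way: locality imposes nothing on the sets of value $-\infty$, and as soon as these sets are given real values, the dimension jumps.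

\begin{remark}\label{rem:cross}
Every real-valued refinement $w$ of $w_t$, degenerate or not, has dimension at least $t$. Indeed, among the sets containing exactly one element of each pair choose $T$ with $w(T)$ largest. If $T$ were not a basis, monotonicity would give $x\in T$ with $w(T\setminus\{x\})=w(T)$. Let $\bar x$ be the partner of $x$. Then $w(T\cup\{\bar x\})>w(T)$ because $w$ refines $w_t$, so locality gives $w((T\setminus\{x\})\cup\{\bar x\})>w(T)$, contradicting the choice of $T$.
\end{remark}

Without $-\infty$, then, small dimension restricts every level of $w$ at once. Nevertheless the guess is wrong, and it fails already for $d=2$.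

\begin{theorem}\label{thm:main}
For every $n\ge1$ there is an LP-type problem without $-\infty$ of dimension $2$ such that every nondegenerate refinement has dimension at least $n+1$. Hence no function $f$ as in the Problem exists.
\end{theorem}

For a problem $(H,w)$ without $-\infty$ let $\rho(H,w)$ be the least dimension of a nondegenerate refinement. Such refinements exist. List all subsets of $H$ in nondecreasing order of $w$, those with equal $w$ in nondecreasing order of cardinality, and let $w'(F)$ be the position of $F$. Then $w'$ is injective, monotone and refines $w$; locality is vacuous, since $F\subseteq G$ and $w'(F)=w'(G)$ force $F=G$. Every set is a basis of $w'$, so this shows only $\rho\le|H|$.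

\begin{theorem}\label{thm:sharp}
Let $d,D\ge0$ be integers. There is an LP-type problem $(H,w)$ without $-\infty$ of dimension exactly $d$ with $\rho(H,w)=D$ if and only if $D=d$, or $d\ge2$ and $D\ge d$.
\end{theorem}

So $\rho=d$ always when $d\in\{0,1\}$, while for each fixed $d\ge2$ the value $\rho$ can be any integer $\ge d$. A bound $f(d)$ for the problems of one dimension $d$ exists precisely for $d\le1$, with $f(d)=d$.

\subsection*{Plan of the proof}

Section~\ref{sec:levels} shows that the level sets of a nondegenerate problem are intervals of the Boolean lattice, explains how closure systems give problems without $-\infty$, and treats the square by hand. Section~\ref{sec:obstruction} turns the argument for the square into a homological lower bound for $\rho$. Sections~\ref{sec:construction} and~\ref{sec:homology} construct closure systems of dimension $2$ with homology in arbitrarily high degree, which proves Theorem~\ref{thm:main}. Section~\ref{sec:exact} gives the matching upper bound and proves Theorem~\ref{thm:sharp}.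

\section{Level sets, closure systems, and the square}\label{sec:levels}

We write $[B,C]=\{F:B\subseteq F\subseteq C\}$ for $B\subseteq C$, and call $B$ the \emph{bottom} of this interval. A \emph{level set} of $w$ is the family of all sets with a given value.

\begin{lemma}\label{lem:basic}
Let $(H,w)$ be an LP-type problem and $(H,w')$ a refinement of it.
\begin{itemize}
\item[(a)] Every $F\subseteq H$ contains a basis $B$ of $w$ with $w(B)=w(F)$.
\item[(b)] Every basis of $w$ is a basis of $w'$. In particular, $\rho(H,w)$ is at least the dimension of $(H,w)$.
\item[(c)] If $w'(F)=w'(G)$, then $w(F)=w(G)$.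
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $B$ be an inclusion-minimal subset of $F$ with $w(B)=w(F)$. A proper subset of $B$ has value at most $w(B)$ and different from it. (b) If $B'\subsetneq B$, then $w(B')<w(B)$, hence $w'(B')<w'(B)$. (c) A strict inequality between $w(F)$ and $w(G)$ would pass to $w'$.
\end{proof}

The next lemma is the only place where the lower bound uses locality and nondegeneracy of the refinement. Nondegeneracy gives each level set a smallest member, and locality gives it a largest one.

\begin{lemma}\label{lem:interval}
Let $(H,w')$ be a nondegenerate LP-type problem and let $x$ be a real value of $w'$. Then the level set of $x$ is an interval $[B,C]$ whose bottom $B$ is a basis.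
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(a) every $F$ with $w'(F)=x$ contains a basis of value $x$, and by nondegeneracy there is only one such basis $B$. Let $C=\{h\in H:w'(B\cup\{h\})=x\}$, so $B\subseteq C$. If $w'(F)=x$ and $h\in F$, then $x=w'(B)\le w'(B\cup\{h\})\le w'(F)=x$, so $h\in C$. Thus the level set is contained in $[B,C]$.

For the converse it suffices, by monotonicity, to show $w'(C)=x$. Add the elements of $C\setminus B$ to $B$ one at a time. Suppose that $B\subseteq G\subseteq C$, $w'(G)=x$ and $h\in C$. If $w'(G\cup\{h\})>w'(G)$, then locality, which applies because $x>-\infty$, gives $w'(B\cup\{h\})>x$, contrary to $h\in C$. So the value stays $x$ at every step.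
\end{proof}

The level set of $-\infty$ need not be an interval: $(H_1,w_1)$ is nondegenerate, with bases $\emptyset$ and $\{a_1,b_1\}$, and the sets of value $-\infty$ are $\emptyset$, $\{a_1\}$, $\{b_1\}$.

To build examples we want a supply of real-valued problems in which locality holds automatically. A \emph{closure system} on a finite set $H$ is a family $\mathcal L\subseteq2^H$ that contains $H$ and is closed under intersections. Its members are the \emph{closed sets}, and $\operatorname{cl}(A)=\bigcap\{X\in\mathcal L:A\subseteq X\}$ is the smallest closed set containing $A$. A closed set contains $A$ if and only if it contains $\operatorname{cl}(A)$; consequently $\operatorname{cl}(A\cup A')=\operatorname{cl}(\operatorname{cl}(A)\cup A')$. Fix an injective $\varphi\colon\mathcal L\to\mathbb R$ with $\varphi(X)<\varphi(Y)$ whenever $X\subsetneq Y$ (for instance, number the closed sets in nondecreasing order of cardinality), and put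
\[
w(F)=\varphi(\operatorname{cl}(F)).
\]
We say that $(H,w)$ \emph{comes from} $\mathcal L$. The choice of $\varphi$ will not matter.

\begin{lemma}\label{lem:closure}
If $(H,w)$ comes from a closure system, then it is an LP-type problem without $-\infty$. We have $w(F)=w(G)$ if and only if $\operatorname{cl}(F)=\operatorname{cl}(G)$, and $B$ is a basis if and only if $\operatorname{cl}(B')\ne\operatorname{cl}(B)$ for all $B'\subsetneq B$.
\end{lemma}

\begin{proof}
If $F\subseteq G$, then $\operatorname{cl}(F)\subseteq\operatorname{cl}(G)$, so $w(F)\le w(G)$. The statement on equal values is the injectivity of $\varphi$, and with monotonicity it gives the description of bases. For locality let $F\subseteq G$ and $w(F)=w(G)$. Then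
\[
\operatorname{cl}(F\cup\{h\})=\operatorname{cl}(\operatorname{cl}(F)\cup\{h\})=\operatorname{cl}(\operatorname{cl}(G)\cup\{h\})=\operatorname{cl}(G\cup\{h\}),
\]
so $w(F\cup\{h\})=w(G\cup\{h\})$, and $h$ raises the value of $F$ exactly when it raises that of $G$.
\end{proof}

In such a problem the bases are the minimal generating sets of closed sets, and two bases are tied exactly when they generate the same closed set.

\begin{example}[the square]\label{ex:square}
Let $H=\{1,2,3,4\}$ be the corners of a square with diagonals $12$ and $34$ (we write $12$ for $\{1,2\}$, and so on). Let $\mathcal L$ consist of $\emptyset$, the four corners, the four sides $13,14,23,24$, and $H$; the nonempty closed sets are the sets cut out of $H$ by the smallest enclosing disks of Section~\ref{sec:intro}. Two sides meet in a corner or not at all, so $\mathcal L$ is a closure system. A set has closure $H$ if and only if it contains a diagonal. Every three corners do, so the bases are $\emptyset$, the corners, the sides and the diagonals. The dimension is $2$, and the only tie is between $12$ and $34$.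

We claim that $\rho\ge3$. The top level set of $w$ is
\[
U=\{12,\ 34,\ 123,\ 124,\ 134,\ 234,\ 1234\}.
\]
Let $w'$ be a nondegenerate refinement of dimension $2$. By Lemmas~\ref{lem:basic}(c) and~\ref{lem:interval}, $U$ is a disjoint union of intervals whose bottoms have at most two elements. The bottoms are distinct members of $U$, so only $12$ and $34$ are available. Exchanging the names of the diagonals if necessary, the interval containing $1234$ is $[12,1234]=\{12,123,124,1234\}$. The remaining sets $34,134,234$ must form one interval $[34,C]$; but then $C\supseteq134\cup234$, and the interval contains $1234$, a contradiction.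
\end{example}

\section{The homological obstruction}\label{sec:obstruction}

Example~\ref{ex:square} has a topological reading that does not depend on listing $U$. The sets outside $U$ form a simplicial complex, a cycle of four edges. All subsets of $H$ form a solid tetrahedron. A refinement adds the intervals of $U$ to the cycle in increasing order of value, and each intermediate family is again a complex, by monotonicity. At some step the loop becomes a boundary. We shall see that adding an interval with more than one member changes no homology, and that adding a single edge cannot fill a loop. So some step adds a single triangle, and this triangle is a basis.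

We recall what is needed. A \emph{simplicial complex} on a finite set $V$ is a family $X\subseteq2^V$ closed under taking subsets; the empty family is allowed. For $j\ge-1$ let $C_j(X)$ be the $\mathbb F_2$-vector space whose basis is the set of members of $X$ with $j+1$ elements (so $\emptyset$ has degree $-1$), and let $\partial F=\sum_{f\in F}F\setminus\{f\}$. Then $\partial\partial=0$, and the \emph{reduced homology} $\tilde H_j(X)$ is the space of $j$-cycles ($\partial z=0$) modulo boundaries ($z=\partial c$). Two facts will be used repeatedly.
\begin{itemize}
\item[(H1)] If $S\ne\emptyset$, then $\tilde H_j(2^S)=0$ for all $j$. Fix $v\in S$, and put $sF=F\cup\{v\}$ if $v\notin F$ and $sF=0$ otherwise. If $v\notin F$, then $\partial sF=F+s\partial F$; if $v\in F$, then $sF=0$ and $s\partial F=s(F\setminus\{v\})=F$. So $\partial s+s\partial$ is the identity, and every cycle $z$ equals $\partial(sz)$.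
\item[(H2)] If the largest members of $X$ have $k\ge1$ elements and every $(k-1)$-element member lies in exactly two of them, then $\tilde H_{k-1}(X)\ne0$. The sum of all $k$-element members is nonzero, it is a cycle because each term of its boundary occurs twice, and it is not a boundary because $C_k(X)=0$.
\end{itemize}

\begin{lemma}\label{lem:step}
Let $Y\subseteq X$ be simplicial complexes with $X\setminus Y=[B,C]$. Then the map $\tilde H_j(Y)\to\tilde H_j(X)$ is injective for all $j\ne|B|-2$, and for all $j$ if $B\ne C$.
\end{lemma}

\begin{proof}
The quotient chain complex $C_*(X)/C_*(Y)$ has basis $[B,C]$. For $F\in[B,C]$ and $f\in B$, the set $F\setminus\{f\}$ lies in $X$ but not in $[B,C]$, hence in $Y$; for $f\in F\setminus B$ it lies in $[B,C]$. So the boundary of $F$ in the quotient is $\sum_{f\in F\setminus B}F\setminus\{f\}$, and $F\mapsto F\setminus B$ identifies the quotient with $C_*(2^{C\setminus B})$, degrees being shifted by $|B|$. If $B\ne C$, the quotient has no homology, by (H1). If $B=C$, it is spanned by one element of degree $|B|-1$. In both cases its homology in degree $j+1$ vanishes for the $j$ in the statement.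

Let $z$ be a $j$-cycle of $Y$ with $z=\partial c$, $c\in C_{j+1}(X)$. Then $c$ is a cycle of the quotient, hence a boundary there: $c=\partial e+y$ with $e\in C_{j+2}(X)$ and $y\in C_{j+1}(Y)$. Therefore $z=\partial y$ is a boundary in $Y$.
\end{proof}

For Theorem~\ref{thm:main} the following proposition is needed only with $M=\emptyset$. The set $M$ accounts for elements that belong to every set of top value; each of them lies in every basis that occurs in the proof and adds one to the bound. This will be used to pass from $d=2$ to larger $d$.

\begin{proposition}\label{prop:obstruction}
Let $(H,w)$ be an LP-type problem without $-\infty$, and let $M\subseteq H$ be contained in every $F$ with $w(F)=w(H)$. Suppose $V=H\setminus M\ne\emptyset$, and let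
\[
\Delta=\{F\subseteq V:w(F\cup M)<w(H)\}.
\]
If $(H,w)$ has a nondegenerate refinement of dimension at most $D$, then $\tilde H_j(\Delta)=0$ for all $j\ge D-|M|-1$.
\end{proposition}

\begin{proof}
Let $w'$ be the refinement and $U=\{G\subseteq H:w(G)=w(H)\}$. Let $x_1<\dots<x_N$ be the values of $w'$ on $U$; they are real. By Lemma~\ref{lem:interval} the level set of $x_i$ is an interval $[B_i,C_i]$ with $|B_i|\le D$, and by Lemma~\ref{lem:basic}(c) it is contained in $U$. In particular $B_i\in U$, so $M\subseteq B_i$. If $G\notin U$, then $w(G)<w(H)$, so $w'(G)$ is smaller than every value of $w'$ on $U$, that is, $w'(G)<x_1$.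

Put $X_0=\Delta$ and $X_i=\{F\subseteq V:w'(F\cup M)\le x_i\}$ for $1\le i\le N$. These are simplicial complexes by monotonicity. We have $X_0\subseteq X_1\subseteq\dots\subseteq X_N$ by the last remark, and $X_N=2^V$ because $H\in U$ has the largest value of $w'$. A set $F\subseteq V$ lies in $X_i\setminus X_{i-1}$ if and only if $w'(F\cup M)=x_i$: for such $F$ the set $F\cup M$ lies in $U$ (by the definition of $\Delta$ if $i=1$, and because $w'(F\cup M)>x_{i-1}\ge x_1$ if $i\ge2$), so its value is one of the $x_k$. Since $M\subseteq B_i$, the condition $F\cup M\in[B_i,C_i]$ means $F\in[B_i\setminus M,C_i\setminus M]$. Thus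
\[
X_i\setminus X_{i-1}=[B_i\setminus M,\ C_i\setminus M],\qquad |B_i\setminus M|\le D-|M|.
\]
If $j\ge D-|M|-1$, then $j>|B_i\setminus M|-2$ for all $i$, so by Lemma~\ref{lem:step} all maps $\tilde H_j(X_{i-1})\to\tilde H_j(X_i)$ are injective. Hence $\tilde H_j(\Delta)$ injects into $\tilde H_j(2^V)$, which is zero by (H1).
\end{proof}

In the form we shall use it, the proposition says:
\begin{equation}\label{eq:lower}
\text{if }\tilde H_{n-1}(\Delta)\ne0,\text{ then }\rho(H,w)\ge n+|M|+1,
\end{equation}
since $n-1$ must be at most $\rho-|M|-2$. For the square, $\Delta$ is the $4$-cycle, (H2) gives $\tilde H_1(\Delta)\ne0$, and we recover $\rho\ge3$.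

\begin{remark}\label{rem:recover}
The proof uses only that $w'$ is real on $U$. For a refinement of $(H_t,w_t)$ this is automatic, since $w'(G)>w'(\emptyset)$ for $G\in U$. There $\Delta$ consists of the sets containing no pair; its largest members have $t$ elements, and a member with $t-1$ elements misses one pair and lies in two of them. So $\tilde H_{t-1}(\Delta)\ne0$ by (H2), and the argument gives the bound $D\ge t+1$ of result (i). For $t=2$ this $\Delta$ is the $4$-cycle of Example~\ref{ex:square}. For $t\ge3$ it is not the complex below the top level of any two-dimensional problem without $-\infty$, by Remark~\ref{rem:cross}.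
\end{remark}

\section{Closure systems generated by pairs}\label{sec:construction}

By Lemma~\ref{lem:closure} and \eqref{eq:lower}, it suffices to find closure systems in which every set has the same closure as one of its subsets with at most two points, while the complex of sets whose closure is not everything has homology in high degree. The two demands pull against each other: high homology will come from long chains of closed sets, and yet each closed set must be generated by two points chosen inside \emph{any} generating set. For a closure system $\mathcal L$ on $V$ let $P(\mathcal L)=\mathcal L\setminus\{\emptyset,V\}$, ordered by inclusion.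

\begin{proposition}\label{prop:systems}
For every $n\ge1$ there is a family $\mathcal L_n$ of subsets of a finite set $V_n$ such that, with $P_n=P(\mathcal L_n)$:
\begin{itemize}
\item[(P1)] $\mathcal L_n$ is a closure system containing $\emptyset$ and all one-point sets, and $|V_n|\ge2$;
\item[(P2)] every $A\subseteq V_n$ has a subset $A'$ with $|A'|\le2$ and $\operatorname{cl}(A')=\operatorname{cl}(A)$;
\item[(P3)] every maximal chain of $P_n$ has exactly $n$ elements, and every chain with $n-1$ elements is contained in exactly two chains with $n$ elements.
\end{itemize}
\end{proposition}

Properties (P1) and (P2) will give dimension exactly $2$, and (P3) is the hypothesis of (H2) for the complex of chains of $P_n$.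

\subsection*{Why cubes}

A face of a cube $\{0,1\}^V$, of any dimension, is the smallest face containing two of its opposite vertices. This makes faces of cubes natural closed sets. For nonempty $A\subseteq\{0,1\}^V$ let
\[
\operatorname{dir}(A)=\{v\in V:y_v\ne z_v\text{ for some }y,z\in A\}
\]
be the set of directions in which $A$ varies; it is the set of free coordinates of the smallest face containing $A$. Taking all faces as closed sets does not work for $|V|\ge3$: the set $A=\{100,010,001\}$ varies in three directions, but any two of its points differ in only two, so (P2) fails. Two directions, however, can always be seen by two points.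

\begin{lemma}\label{lem:two}
Let $A\subseteq\{0,1\}^V$ be nonempty and $E\subseteq\operatorname{dir}(A)$ with $|E|\le2$. Then there is $A'\subseteq A$ with $1\le|A'|\le2$ and $E\subseteq\operatorname{dir}(A')$.
\end{lemma}

\begin{proof}
If $E=\emptyset$, take one point of $A$. If $E=\{a\}$, take two points that differ at $a$. Let $E=\{a,b\}$ with $a\ne b$, and choose $x,y\in A$ with $x_a\ne y_a$. If $x_b\ne y_b$, take $A'=\{x,y\}$. Otherwise $x_b=y_b$, and since $A$ varies in direction $b$, some $z\in A$ has $z_b\ne x_b=y_b$. As $x_a\ne y_a$, the bit $z_a$ differs from $x_a$ or from $y_a$; take $A'=\{z,x\}$ or $A'=\{z,y\}$ accordingly.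
\end{proof}

The remedy is to admit only the faces whose set of directions is closed in a closure system on $V$ that already satisfies (P2). Then two directions determine the closed set of directions, and by the lemma two points exhibit these two directions.

\subsection*{The construction}

Start with $V_1=\{0,1\}$ and $\mathcal L_1=2^{V_1}$. Given $(V,\mathcal L)=(V_n,\mathcal L_n)$, let $V'=V_{n+1}=\{0,1\}^V$, and for $F\subseteq V$ and $x\in V'$ let
\[
Q(F,x)=\{y\in V':y_v=x_v\text{ for all }v\in V\setminus F\}
\]
be the face of the cube through $x$ with free coordinates $F$. Define
\[
\mathcal L'=\mathcal L_{n+1}=\{\emptyset\}\cup\{Q(F,x):F\in\mathcal L,\ x\in V'\}.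
\]
The coordinates in $F$ are free on $Q(F,x)$ and the others are fixed. Hence $Q(F,x)$ has $2^{|F|}$ points, $\operatorname{dir}(Q(F,x))=F$, and $Q(F,x)=Q(F,y)$ for $y\in Q(F,x)$. Further $Q(F,x)\cap Q(G,x)=Q(F\cap G,x)$, and $Q(F,x)\subseteq Q(G,x)$ if and only if $F\subseteq G$. We record the consequence that drives the induction:
\begin{itemize}
\item[(Q)] for each $x\in V'$, the map $F\mapsto Q(F,x)$ is an order isomorphism from $\mathcal L$ onto the members of $\mathcal L'$ that contain $x$; it sends $\emptyset$ to $\{x\}$ and $V$ to $V'$.
\end{itemize}
So $\mathcal L'$ has a copy of $\mathcal L$ above each point, and its chains are one step longer.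

\begin{example}\label{ex:torus}
The system $\mathcal L_2$ consists of $\emptyset$ and all faces of the square $\{0,1\}^2$. Naming the points $1=00$, $2=11$, $3=01$, $4=10$, it is the closure system of Example~\ref{ex:square}. Then $V_3=\{0,1\}^4$, and $P_3$ consists of the $16$ vertices and $32$ edges of the $4$-cube and the $16$ squares with direction set $13$, $14$, $23$ or $24$. Write $\{0,1\}^4$ as the product of the $4$-cycles $\{0,1\}^{\{1,2\}}$ and $\{0,1\}^{\{3,4\}}$. The admitted squares are the products of an edge of the first cycle with an edge of the second, so $P_3$ is the set of vertices, edges and squares of the $4\times4$ grid on the torus (Figure~\ref{fig:torus}). The sizes $|V_n|=2,4,16,2^{16},\dots$ grow as a tower of twos.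
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (1,1) rectangle (3,3);
\draw (0,0) grid (4,4);
\foreach \x in {0,...,3} \foreach \y in {0,...,3} \fill (\x,\y) circle (2pt);
\foreach \x in {0,...,4} {\draw[fill=white] (\x,4) circle (2pt); \draw[fill=white] (4,\x) circle (2pt);}
\foreach \x/\y in {0.5/1,1.5/2,2.5/1,3.5/2} \node[below] at (\x,0) {$\y$};
\foreach \x/\y in {0.5/3,1.5/4,2.5/3,3.5/4} \node[left] at (0,\x) {$\y$};
\node at (2.5,2.5) {$13$}; \node at (1.5,2.5) {$23$};
\node at (1.5,1.5) {$24$}; \node at (2.5,1.5) {$14$};
\end{tikzpicture}
\caption{The proper nonempty closed sets of $\mathcal L_3$ are the vertices, edges and squares of the $4\times4$ grid on the torus (opposite sides are identified; hollow points repeat solid ones). The $16$ points are the vertices of $\{0,1\}^4$. The label below a column, or left of a row, is the coordinate that changes along the edges crossing it. The four squares at any vertex (shaded at one vertex) have direction sets $13,23,24,14$, the sides of the square $\mathcal L_2$.}\label{fig:torus}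
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:systems}]
For $n=1$, (P1) and (P2) hold because $\mathcal L_1$ is the power set of a two-point set. The poset $P_1$ has two incomparable elements, so its maximal chains have one element and the empty chain lies in two of them. Assume now (P1)--(P3) for $(V,\mathcal L)=(V_n,\mathcal L_n)$, write $P=P_n$ and $P'=P(\mathcal L')$, and let $\operatorname{cl}'$ be the closure in $\mathcal L'$.

\emph{(P1).} Two nonempty members of $\mathcal L'$ are disjoint or have a common point $x$; in the second case they are $Q(F,x)$ and $Q(G,x)$, and their intersection $Q(F\cap G,x)$ is in $\mathcal L'$ since $F\cap G\in\mathcal L$. By (Q), $V'$ and all one-point sets are in $\mathcal L'$; here $\emptyset\in\mathcal L$ is used. Finally $|V'|=2^{|V|}\ge4$.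

\emph{(P2).} For $A=\emptyset$ take $A'=\emptyset$. Let $A\subseteq V'$ be nonempty and $x\in A$. A member of $\mathcal L'$ containing $A$ has the form $Q(G,x)$ with $G\in\mathcal L$. Since $x\in A$, the set $\operatorname{dir}(A)$ consists of the coordinates in which some point of $A$ differs from $x$, so $A\subseteq Q(G,x)$ if and only if $\operatorname{dir}(A)\subseteq G$. The smallest such $G$ gives
\begin{equation}\label{eq:closure}
\operatorname{cl}'(A)=Q\bigl(\operatorname{cl}(\operatorname{dir}(A)),x\bigr)\qquad\text{for every }x\in A.
\end{equation}
By (P2) for $\mathcal L$ there is $E\subseteq\operatorname{dir}(A)$ with $|E|\le2$ and $\operatorname{cl}(E)=\operatorname{cl}(\operatorname{dir}(A))$. Take $A'\subseteq A$ as in Lemma~\ref{lem:two}. From $E\subseteq\operatorname{dir}(A')\subseteq\operatorname{dir}(A)$ we get $\operatorname{cl}(\operatorname{dir}(A'))=\operatorname{cl}(\operatorname{dir}(A))$, and \eqref{eq:closure} with $x\in A'$ gives $\operatorname{cl}'(A')=\operatorname{cl}'(A)$.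

\emph{(P3), length of chains.} Let $c$ be a nonempty chain of $P'$ and $x$ a point of its smallest member. By (Q),
\[
c=\{Q(F_1,x)\subsetneq\dots\subsetneq Q(F_k,x)\},\qquad F_1\subsetneq\dots\subsetneq F_k\subsetneq V,\quad F_i\in\mathcal L.
\]
Suppose $c$ is maximal. Then $F_1=\emptyset$, since otherwise $\{x\}$ could be added. Also $\{F_2,\dots,F_k\}$ is a maximal chain of $P$, since if $G\in P$ could be added to it, then $Q(G,x)$ could be added to $c$. Hence $k=n+1$. It follows that every chain of $P'$ with $n+1$ elements is maximal, and so its smallest member is a one-point set.

\emph{(P3), two completions.} Let $c$ be as above with $k=n$. We count the $Z\in P'\setminus c$ for which $c\cup\{Z\}$ is a chain.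

Suppose $F_1=\emptyset$. Then $Z$ is nonempty, comparable with $\{x\}$ and different from it, so $Z\supsetneq\{x\}$. By (Q), $Z=Q(G,x)$ with $G\in P$, and $c\cup\{Z\}$ is a chain with $n+1$ elements if and only if $\{F_2,\dots,F_n,G\}$ is a chain of $P$ with $n$ elements. By (P3) for $P$ there are exactly two such $G$.

Suppose $F_1\ne\emptyset$. Then $\{F_1,\dots,F_n\}$ is a chain of $P$ with $n$ elements, hence maximal. One-point subsets of $V$ belong to $P$ by (P1), so maximality forces $F_1=\{v\}$ for some $v$. The smallest member of $c\cup\{Z\}$ is a one-point set, and all members of $c$ have at least two points; so $Z=\{y\}$ with $y\in Q(\{v\},x)$. Conversely each such $y$ gives a chain, and the edge $Q(\{v\},x)$ has exactly two points.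
\end{proof}

\section{Homology of the examples and proof of Theorem~\ref{thm:main}}\label{sec:homology}

Let $\Delta_n=\{F\subseteq V_n:\operatorname{cl}(F)\ne V_n\}$, the complex of all subsets of proper closed sets. We need $\tilde H_{n-1}(\Delta_n)\ne0$. Fact (H2) does not apply directly, because $\Delta_n$ has faces with more than $n$ elements: in $\Delta_3$ every square of the torus is replaced by a solid tetrahedron. We therefore compare $\Delta_n$ with the complex of chains of $P_n$, which for $n=3$ is the barycentric subdivision of the torus grid.

Recall that the \emph{order complex} of a finite poset $P$ is the simplicial complex of its chains. If $P$ has a greatest element, its order complex is a cone, hence contractible. The order complex of the poset of nonempty faces of a simplicial complex $X$ is the barycentric subdivision of $X$, whose geometric realization is homeomorphic to that of $X$. For complexes with at least one vertex, $\tilde H_j$ depends only on the homotopy type of the realization. Finally, \emph{Quillen's fiber lemma} \cite[Prop.~1.6]{Quillen} states: if $g\colon P\to R$ is an order-preserving map of finite posets and for every $r\in R$ the order complex of $\{p\in P:g(p)\le r\}$ is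 contractible, then $g$ induces a homotopy equivalence of the order complexes.

\begin{lemma}\label{lem:homology}
$\tilde H_{n-1}(\Delta_n)\ne0$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $K$ be the order complex of $P_n$. By (P3) and (H2) with $k=n$, $\tilde H_{n-1}(K)\ne0$. If $F$ is a nonempty face of $\Delta_n$, then $\operatorname{cl}(F)$ is neither $\emptyset$ nor $V_n$, so $g(F)=\operatorname{cl}(F)$ defines an order-preserving map from the poset of nonempty faces of $\Delta_n$ to $P_n$. Let $X\in P_n$. Since $X$ is closed, $\operatorname{cl}(F)\subseteq X$ if and only if $F\subseteq X$, and every subset of $X$ is a face of $\Delta_n$. So $\{F:g(F)\subseteq X\}$ is the poset of nonempty subsets of $X$, which has the greatest element $X$. By the fiber lemma the barycentric subdivision of $\Delta_n$ is homotopy equivalent to $K$, and therefore $\tilde H_{n-1}(\Delta_n)\cong\tilde H_{n-1}(K)\ne0$.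
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(V_n,u_n)$ come from $\mathcal L_n$; it is an LP-type problem without $-\infty$ by Lemma~\ref{lem:closure}. If $B$ is a basis, (P2) gives $A'\subseteq B$ with $|A'|\le2$ and the same closure, so $B=A'$. Two distinct points $x,y$ form a basis, since by (P1) the proper subsets of $\{x,y\}$ are closed and do not contain $\{x,y\}$. So the dimension is exactly $2$. We have $u_n(F)<u_n(V_n)$ if and only if $\operatorname{cl}(F)\ne V_n$, so for $M=\emptyset$ the complex of Proposition~\ref{prop:obstruction} is $\Delta_n$. Lemma~\ref{lem:homology} and \eqref{eq:lower} give $\rho(V_n,u_n)\ge n+1$. A function $f$ as in the Problem would satisfy $f(2)\ge n+1$ for all $n$, which is impossible.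
\end{proof}

\section{The exact value of $\rho$ and proof of Theorem~\ref{thm:sharp}}\label{sec:exact}

Three things remain: an upper bound that matches \eqref{eq:lower} on our examples, the cases $d\le1$, and the passage from $d=2$ to larger $d$.

\subsection*{A greedy refinement}

In a problem coming from a closure system we must break ties among the sets with the same closure, and the new level sets must be intervals with small bottoms. The idea is to select from each set $F$ a canonical generating sequence, always taking the first element that is not yet in the closure. Each choice enlarges the closure, so the sequence is no longer than a chain of $\mathcal L$. A larger set offers earlier elements and so has a lexicographically smaller sequence; for monotonicity, lexicographically smaller must therefore mean larger value.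

\begin{lemma}\label{lem:greedy}
Let $(H,w)$ come from a closure system $\mathcal L$, and let $\ell$ be the largest integer such that $\mathcal L$ has a chain $X_0\subsetneq\dots\subsetneq X_\ell$. Then $\rho(H,w)\le\ell$.
\end{lemma}

\begin{proof}
Fix a linear order on $H$. For $F\subseteq H$ define a sequence $\beta(F)=(b_1,\dots,b_r)$ as follows. Put $Y_i=\operatorname{cl}(\{b_1,\dots,b_i\})$, starting with $Y_0=\operatorname{cl}(\emptyset)$; as long as $F\not\subseteq Y_{i-1}$ let $b_i=\min(F\setminus Y_{i-1})$, and stop at the first $r$ with $F\subseteq Y_r$. Let $B_F=\{b_1,\dots,b_r\}\subseteq F$. Since $b_i\in Y_i\setminus Y_{i-1}$, we have $Y_0\subsetneq\dots\subsetneq Y_r$, so the procedure stops and $r\le\ell$. From $B_F\subseteq F\subseteq Y_r=\operatorname{cl}(B_F)$ we get $\operatorname{cl}(F)=Y_r$. In particular $\beta(F)$ determines $w(F)$.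

\emph{Definition of $w'$.} If $\operatorname{cl}(F)=\operatorname{cl}(G)$, then $\beta(F)$ is not a proper prefix of $\beta(G)$: after producing $\beta(F)$ the procedure for $G$ has reached the closed set $\operatorname{cl}(F)\supseteq G$ and stops. So two different sequences with the same closure have a first position in which both are defined and differ. Order the sequences that occur by the value of $w$, and for equal $w$ let the one with the \emph{smaller} entry in the first differing position come \emph{later}. This is a total order; let $w'(F)$ be the position of $\beta(F)$ in it. Then $w'$ is real-valued, $w(F)<w(G)$ implies $w'(F)<w'(G)$, and $w'(F)=w'(G)$ if and only if $\beta(F)=\beta(G)$.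

\emph{Monotonicity.} Let $F\subseteq G$. If $w(F)<w(G)$ or $\beta(F)=\beta(G)$, then $w'(F)\le w'(G)$. Otherwise $w(F)=w(G)$ and the sequences first differ in some position $i$, where both procedures have the same $Y_{i-1}$. As $F\subseteq G$, we have $\min(G\setminus Y_{i-1})\le\min(F\setminus Y_{i-1})$, and the two differ. So $\beta(G)$ has the smaller entry, and $w'(F)<w'(G)$.

\emph{Locality.} Let $F\subseteq G$ with $w'(F)=w'(G)$, so $\beta(F)=\beta(G)=(b_1,\dots,b_r)$, with the same sets $Y_i$. We prove the contrapositive: if $w'(F\cup\{h\})=w'(F)$, then $w'(G\cup\{h\})=w'(G)$. The assumption says $\beta(F\cup\{h\})=(b_1,\dots,b_r)$. Hence $h\in Y_r$, and for each $i\le r$ we have $h\in Y_{i-1}$ or $h\ge b_i$. Together with $\min(G\setminus Y_{i-1})=b_i$ this gives $\min((G\cup\{h\})\setminus Y_{i-1})=b_i$ for each $i$. So the procedure for $G\cup\{h\}$ produces $b_1,\dots,b_r$, and then it stops because $G\cup\{h\}\subseteq Y_r$. Thus $\beta(G\cup\{h\})=\beta(G)$.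

\emph{Bases.} We have $\beta(B_F)=\beta(F)$. Indeed $b_i\in B_F\setminus Y_{i-1}\subseteq F\setminus Y_{i-1}$ and $b_i$ is the minimum of the larger set, so it is the minimum of the smaller one; and $B_F\subseteq Y_r$. Hence $w'(B_F)=w'(F)$, and a basis $F$ of $w'$ satisfies $F=B_F$, so $|F|\le\ell$. If two bases $F,G$ of $w'$ have the same value, then $\beta(F)=\beta(G)$, and $F=B_F=B_G=G$. So $w'$ is a nondegenerate refinement of dimension at most $\ell$.
\end{proof}

\begin{example}\label{ex:greedy}
For the square with the order $1<2<3<4$, the sets $12,123,124,1234$ have $\beta=(1,2)$, while $\beta(134)=(1,3,4)$, $\beta(234)=(2,3,4)$ and $\beta(34)=(3,4)$. In increasing order of $w'$, the top level $U$ splits into $[34,34]$, $[234,234]$, $[134,134]$, $[12,1234]$. Starting from the $4$-cycle, the edge $34$ cuts the loop into two triangular loops, the triangles $234$ and $134$ fill them, and the last interval changes nothing. Here $\ell=3$, so $\rho=3$.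
\end{example}

\subsection*{Dimensions zero and one}

\begin{lemma}\label{lem:low}
If $(H,w)$ is an LP-type problem without $-\infty$ of dimension $d\le1$, then $\rho(H,w)=d$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b) it suffices to show $\rho\le d$. If $d=0$, the only basis is $\emptyset$, so $w$ itself is nondegenerate. Let $d=1$. By Lemma~\ref{lem:basic}(a) and monotonicity,
\begin{equation}\label{eq:max}
w(F)=\max\bigl(\{w(\emptyset)\}\cup\{w(\{h\}):h\in F\}\bigr).
\end{equation}
List the elements $h$ with $w(\{h\})>w(\emptyset)$ in nondecreasing order of $w(\{h\})$, breaking ties arbitrarily. Let $r(h)\ge1$ be the position of $h$ in the list, let $r(h)=0$ for the other elements, and put $w'(F)=\max(\{0\}\cup\{r(h):h\in F\})$. This function is monotone. Since $w'(F\cup\{h\})=\max(w'(F),r(h))$, adding $h$ raises the value of a set if and only if $r(h)$ exceeds that value, which gives locality. A set with two or more elements has the same value as a one-point subset, so it is not a basis. The bases are $\emptyset$ and the $\{h\}$ with $r(h)\ge1$, and their values are distinct.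

It remains to see that $w'$ refines $w$. Let $w(F)<w(G)$. Then $w(G)>w(\emptyset)$, so by \eqref{eq:max} some $h\in G$ has $w(\{h\})=w(G)$, and $r(h)\ge1$. Every $h'\in F$ has $w(\{h'\})\le w(F)<w(\{h\})$, so it is unlisted or listed before $h$, and $r(h')<r(h)$. Hence $w'(F)<r(h)\le w'(G)$.
\end{proof}

This agrees with Section~\ref{sec:obstruction}: for $d=1$, formula \eqref{eq:max} shows that the sets of value below $w(H)$ are all subsets of $\{h:w(\{h\})<w(H)\}$, a simplex, so there is no cycle of degree $\ge0$ to kill.

\subsection*{All pairs $2\le d\le D$}

To raise the dimension by $m$ we adjoin $m$ free elements. Each of them adds one to the dimension, to the lower bound \eqref{eq:lower} and to the length of chains.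

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Necessity.} If $d\le1$, then $\rho=d$ by Lemma~\ref{lem:low}. If $d\ge2$, then $\rho\ge d$ by Lemma~\ref{lem:basic}(b).

\emph{Sufficiency for $d=D\le1$.} A constant $w$ has dimension $0$, and $H=\{h\}$ with $w(\emptyset)<w(H)$ has dimension $1$. Lemma~\ref{lem:low} gives $\rho=d$.

\emph{Sufficiency for $2\le d\le D$.} Put $n=D-d+1\ge1$ and $m=d-2\ge0$, so that $n+m+1=D$. Let $M$ be an $m$-element set disjoint from $V_n$, let $H=V_n\cup M$, and let
\[
\mathcal L=\{X\cup S:X\in\mathcal L_n,\ S\subseteq M\}.
\]
This family contains $H$, and $(X\cup S)\cap(X'\cup S')=(X\cap X')\cup(S\cap S')$, so it is a closure system. Its closure is $\operatorname{cl}(F)=\operatorname{cl}_n(F\cap V_n)\cup(F\cap M)$, where $\operatorname{cl}_n$ is the closure in $\mathcal L_n$. Let $(H,w)$ come from $\mathcal L$.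

The dimension is $d$. Let $B$ be a basis, and by (P2) choose $A'\subseteq B\cap V_n$ with $|A'|\le2$ and $\operatorname{cl}_n(A')=\operatorname{cl}_n(B\cap V_n)$. Then $A'\cup(B\cap M)$ has the same closure as $B$, so it equals $B$, and $|B|\le2+m=d$. For distinct $x,y\in V_n$ the set $\{x,y\}\cup M$ is a basis with $d$ elements, because by (P1) the closure of a proper subset does not contain an omitted element.

We have $\rho\ge D$. If $w(F)=w(H)$, then $\operatorname{cl}(F)=H$, so $F\cap M=M$; thus $M$ satisfies the hypothesis of Proposition~\ref{prop:obstruction}. For $F\subseteq V_n$ we have $w(F\cup M)<w(H)$ if and only if $\operatorname{cl}_n(F)\ne V_n$, so $\Delta=\Delta_n$. Lemma~\ref{lem:homology} and \eqref{eq:lower} give $\rho\ge n+m+1=D$.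

We have $\rho\le D$. By (P3) a chain of $\mathcal L_n$ has at most $n+2$ members, namely at most $n$ from $P_n$ together with $\emptyset$ and $V_n$, hence at most $n+1$ strict steps. Each step of a chain of $\mathcal L$ strictly enlarges the part in $V_n$ or the part in $M$. The first happens at most $n+1$ times and the second at most $m$ times, so $\ell\le n+1+m=D$, and Lemma~\ref{lem:greedy} applies.
\end{proof}

The case $m=0$ shows that the two-dimensional problem $(V_n,u_n)$ in the proof of Theorem~\ref{thm:main} has $\rho=n+1$ exactly.

\begin{thebibliography}{9}

\bibitem{Quillen}
D.~Quillen, \emph{Homotopy properties of the poset of nontrivial $p$-subgroups of a group}, Adv. Math. 28 (1978).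

\bibitem{RD}
\emph{Removing degeneracy in LP-type problems revisited}, \texttt{https://core.ac.uk/download/159145259.pdf}.

\end{thebibliography}
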